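\title{Gale--Stewart Games on Continuum Many Boards}

\begin{abstract}
In the game $\operatorname{GS}_{\mathbf N}(X,\lambda)$ two players play $\lambda$ copies of the Gale--Stewart game with payoff set $X\subseteq{}^{\mathbf N}\mathbf N$ simultaneously, and the first player wins by winning at least one copy. Galvin asked whether there is a set $X$ for which neither player has a winning strategy when $\lambda=2^{\aleph_0}$. We show that this is independent of ZFC and of ZFC${}+{}$CH. After adding uncountably many Cohen reals there is a set $X$ for which the game is undetermined for every $\lambda$. After forcing with $\operatorname{Add}(\mu,\mu^+)$ over a model of $2^{\aleph_0}=\mu=\mu^{<\mu}$, every game with at least $2^{\aleph_0}$ copies is determined.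
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $\mathbf N$ be the set of positive integers, and for a nonempty set $S$ let ${}^{\mathbf N}S$ be the set of infinite sequences of elements of $S$. For $X\subseteq{}^{\mathbf N}S$ and a nonzero cardinal $\lambda$, the game $\operatorname{GS}_S(X,\lambda)$ has two players, ONE and TWO, and one inning for each $n\in\mathbf N$. In the $n$-th inning ONE chooses a function $O_n:\lambda\to S$, and TWO responds with a function $T_n:\lambda\to S$. Each player sees all previous moves, and a strategy for a player is a rule that assigns that player's next move to each finite sequence of previous moves. ONE wins the play if there is an $\alpha<\lambda$ with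
\[
\bigl(O_1(\alpha),T_1(\alpha),O_2(\alpha),T_2(\alpha),\dots\bigr)\in X;
\]
otherwise TWO wins. We call the ordinals $\alpha<\lambda$ the \emph{boards}. On one board this is the Gale--Stewart game on $S$ with payoff set $X$ for ONE. On $\lambda$ boards the players play $\lambda$ copies of that game at once; ONE needs to win one copy and TWO needs to win all of them. A game is \emph{determined} if one of the players has a winning strategy, and \emph{undetermined} otherwise. From now on $S=\mathbf N$, and we write $\operatorname{GS}(X,\lambda)$ for $\operatorname{GS}_{\mathbf N}(X,\lambda)$.

Extra boards give ONE extra chances, so one may ask how many boards an undetermined game can survive. Fewer than $2^{\aleph_0}$ boards do not suffice to make all games determined.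

\begin{theorem}[Galvin]\label{thm:galvin}
There is a set $X\subseteq{}^{\mathbf N}\mathbf N$ such that $\operatorname{GS}(X,\lambda)$ is undetermined for every nonzero cardinal $\lambda<2^{\aleph_0}$.
\end{theorem}

We quote this theorem without proof and use it only in Corollary~\ref{cor:threshold}. The next case is Galvin's problem; see \cite{survey}.

\begin{quote}
\emph{Is there a set $X\subseteq{}^{\mathbf N}\mathbf N$ such that neither player has a winning strategy in $\operatorname{GS}(X,2^{\aleph_0})$?}
\end{quote}

We show that each answer can be forced. The two forcing notions are recalled in Section~\ref{sec:forcing}.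

\begin{theorem}\label{thm:yes}
Let $V$ be a model of ZFC, let $\kappa$ be an uncountable cardinal of $V$, and let $V[g]$ be obtained from $V$ by adding $\kappa$ Cohen reals. In $V[g]$ there is a set $X\subseteq{}^{\mathbf N}\mathbf N$ such that for every nonzero cardinal $\lambda$, in particular for $\lambda=2^{\aleph_0}$, neither player has a winning strategy in $\operatorname{GS}(X,\lambda)$.
\end{theorem}

\begin{theorem}\label{thm:no}
Let $V_0$ be a model of ZFC in which $\mu=2^{\aleph_0}$ and $\mu^{<\mu}=\mu$, and let $G$ be $\operatorname{Add}(\mu,\mu^+)$-generic over $V_0$. Then $V_0[G]$ has the same reals as $V_0$ and satisfies $2^{\aleph_0}=\mu$, and in $V_0[G]$ the following holds for every $X\subseteq{}^{\mathbf N}\mathbf N$: either TWO has a winning strategy in $\operatorname{GS}(X,\lambda)$ for all $\lambda\ge1$, or ONE has a winning strategy in $\operatorname{GS}(X,\lambda)$ for all $\lambda\ge2^{\aleph_0}$. In particular, no set $X$ as in the problem exists in $V_0[G]$.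
\end{theorem}

\begin{corollary}\label{cor:independence}
If ZFC is consistent, then the statement ``there is $X\subseteq{}^{\mathbf N}\mathbf N$ such that neither player has a winning strategy in $\operatorname{GS}(X,2^{\aleph_0})$'' is neither provable nor refutable in ZFC, and it is neither provable nor refutable in ZFC${}+{}$CH.
\end{corollary}

Both proofs rest on one device. A move of the opponent is determined by a small part of the generic function, and a player who reads the next move off a part of the generic function that the opponent's move did not use makes a move that the opponent could not foresee. In Theorem~\ref{thm:yes} it is TWO who does this, separately on each board. In Theorem~\ref{thm:no} it is ONE, on all boards at once.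

\medskip
\noindent\textbf{Notation.} $\mathbf N^{<\omega}$ is the set of finite sequences from $\mathbf N$, $|s|$ is the length of $s$, and $s^{\frown}k$ is $s$ followed by $k$. A \emph{real} is an element of ${}^{\mathbf N}\mathbf N$. For reals $f,y$ put $f{\restriction}n=(f(1),\dots,f(n))$ and $f\oplus y=(f(1),y(1),f(2),y(2),\dots)$. A player who follows a strategy can recompute the player's own earlier moves from those of the opponent, so we regard a strategy as a function of the opponent's previous moves only. Thus a strategy of TWO on one board is a function $\tau$ from the nonempty elements of $\mathbf N^{<\omega}$ to $\mathbf N$. If ONE plays $f$, then $\tau$ produces $\tau*f=(\tau(f{\restriction}n))_{n\ge1}$, and $\tau$ is winning exactly when $f\oplus(\tau*f)\notin X$ for all reals $f$.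

\section{What extra boards are worth}\label{sec:zfc}

\begin{lemma}\label{lem:boards}
Let $X\subseteq{}^{\mathbf N}\mathbf N$ and let $1\le\lambda\le\lambda'$ be cardinals.
\begin{enumerate}
\item[(i)] TWO has a winning strategy in $\operatorname{GS}(X,\lambda)$ if and only if TWO has one in $\operatorname{GS}(X,1)$.
\item[(ii)] If ONE has a winning strategy in $\operatorname{GS}(X,\lambda)$, then ONE has one in $\operatorname{GS}(X,\lambda')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) A winning strategy for one board, used on each board separately, wins all $\lambda$ boards. Conversely, suppose that TWO has a winning strategy on $\lambda$ boards. In $\operatorname{GS}(X,1)$, TWO treats each move $x_n$ of ONE as the constant function $O_n:\lambda\to\{x_n\}$, computes the answer $T_n$ of the $\lambda$-board strategy, and plays $T_n(0)$. In the imagined play TWO wins every board, and the actual play is the one on board $0$.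

(ii) ONE follows the strategy on the boards $\alpha<\lambda$, looking only at TWO's moves on those boards, and plays $1$ on the others.
\end{proof}

So extra boards never help TWO and never hurt ONE. Consider a set $X$ such that TWO has no winning strategy in $\operatorname{GS}(X,1)$. If ONE wins $\operatorname{GS}(X,\lambda)$ for some $\lambda$, call the least such $\lambda$ the \emph{threshold} of $X$; the game is undetermined below the threshold and is won by ONE from the threshold on. If there is no such $\lambda$, the game is undetermined on any number of boards. In these terms, Theorem~\ref{thm:galvin} provides a set with no threshold below $2^{\aleph_0}$, and the problem asks for a set with no threshold at or below $2^{\aleph_0}$. The two examples that follow point toward opposite answers.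

\begin{example}[playing board by board]\label{ex:boardwise}
Suppose that ONE has no winning strategy in $\operatorname{GS}(X,1)$, and that on $\lambda$ boards ONE uses a one-board strategy $\sigma_\alpha$ on each board $\alpha$, so that $O_n(\alpha)$ depends only on $T_1(\alpha),\dots,T_{n-1}(\alpha)$. This strategy is not winning: for each $\alpha$ choose a real $y_\alpha$ with which TWO defeats $\sigma_\alpha$, and let TWO play $T_n(\alpha)=y_\alpha(n)$.
\end{example}

Thus when $\operatorname{GS}(X,1)$ is undetermined, a winning strategy of ONE on many boards must let the moves on some board depend on what TWO did on other boards. The winner of a board depends on that board alone, so such information looks useless, and one is led to guess the answer ``yes''.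

\begin{example}[playing every real]\label{ex:allreals}
Suppose that TWO has no winning strategy in $\operatorname{GS}(X,1)$. List all reals as $(f_\alpha)_{\alpha<2^{\aleph_0}}$ and let ONE play $O_n(\alpha)=f_\alpha(n)$. If TWO uses the same one-board strategy $\tau$ on every board, then ONE wins, because $f\oplus(\tau*f)\in X$ for some real $f$, and $f=f_\alpha$ for some $\alpha$.
\end{example}

Listing all reals takes exactly $2^{\aleph_0}$ boards, which is one reason to expect a change at this cardinal. When $\operatorname{GS}(X,1)$ is undetermined, the strategy of Example~\ref{ex:allreals} is still defeated as in Example~\ref{ex:boardwise}, but only by foresight: TWO's moves on board $\alpha$ are chosen with all of $f_\alpha$ in view. If ONE could deny TWO this foresight, the answer would be ``no''. The proof of Theorem~\ref{thm:no} shows that this is a use for the information on the other boards.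

We record one more fact about a single board.

\begin{lemma}\label{lem:absolute}
Let $W\subseteq W'$ be transitive models of ZFC with the same reals, and let $X\in W$ be a set of reals. Then TWO has a winning strategy in $\operatorname{GS}(X,1)$ in $W$ if and only if TWO has one in $W'$.
\end{lemma}

\begin{proof}
A strategy $\tau$ is an $\mathbf N$-valued function on a fixed countable set, so it is coded by a real, and the two models have the same strategies. The statement that $\tau$ wins quantifies only over reals.
\end{proof}

\section{Forcing with partial functions}\label{sec:forcing}

Forcing over a model $V$ of ZFC may be understood in any of the usual ways; we use the language of countable transitive models. Let $P\in V$ be a partial order. Its elements are \emph{conditions}, and $q\le p$ means that $q$ extends $p$. Two conditions are \emph{compatible} if they have a common extension. A set $D\subseteq P$ is \emph{dense} if every condition has an extension in $D$, and an \emph{antichain} is a set of pairwise incompatible conditions. A filter $G\subseteq P$ is \emph{generic} over $V$ if it meets every dense set in $V$; it then meets every maximal antichain in $V$ in exactly one condition.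 $P$ has the \emph{$\theta^+$-chain condition} if every antichain has size at most $\theta$, and $P$ is \emph{${<}\theta$-closed} if every decreasing sequence of length less than $\theta$ has a lower bound. We use the following textbook facts.
\begin{enumerate}
\item[(F1)] Every element of $V[G]$ is the value $\dot x^G$ of a name $\dot x\in V$. The forcing relation is definable in $V$, and a statement holds in $V[G]$ if and only if some $p\in G$ forces it. If $p\Vdash\exists x\,\varphi(x)$, then $p\Vdash\varphi(\dot x)$ for some name $\dot x$.
\item[(F2)] If $P$ has the $\theta^+$-chain condition in $V$, then every cardinal of $V$ above $\theta$ remains a cardinal in $V[G]$.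
\item[(F3)] If $P$ is ${<}\theta$-closed in $V$, then every sequence in $V[G]$ of length less than $\theta$ whose terms are elements of $V$ belongs to $V$. Hence every cardinal of $V$ up to $\theta$ remains a cardinal.
\end{enumerate}

For a set $I$ and an infinite cardinal $\theta$, let $\operatorname{Fn}_\theta(I)$ be the set of partial functions $p$ from $I$ to $\mathbf N$ with $|p|<\theta$, ordered by reverse inclusion. Two conditions are compatible exactly when they agree on the common part of their domains, and then their union is a condition. \emph{Adding $\kappa$ Cohen reals} means forcing with $\operatorname{Fn}_{\aleph_0}(\kappa)$, and $\operatorname{Add}(\mu,\mu^+)=\operatorname{Fn}_\mu(\mu^+\times\mu)$.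

\begin{remark}
These forcing notions are often defined with values in $\{0,1\}$; the generic extensions are the same. For infinite $\kappa$, the conditions of $\operatorname{Fn}_{\aleph_0}(\kappa\times\mathbf N)$ whose sections $p(\xi,\cdot)$ are finite sequences are dense, and replacing each section $s$ by the binary word $0^{s(1)-1}1\,0^{s(2)-1}1\cdots0^{s(|s|)-1}1$ maps them isomorphically onto a dense set of binary conditions. For uncountable $\mu$ and infinite $I$, replace $I$ by $I\times\mathbf N$. The conditions with domain of the form $J\times\mathbf N$ are dense in both versions, and in both they form a copy of the partial functions of size less than $\mu$ from $I$ to a set of size $2^{\aleph_0}$.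
\end{remark}

\begin{lemma}\label{lem:cc}
If $\theta$ is infinite and $\theta^{<\theta}=\theta$, then $\theta$ is regular, and $\operatorname{Fn}_\theta(I)$ is ${<}\theta$-closed and has the $\theta^+$-chain condition. Forcing with it preserves all cardinals.
\end{lemma}

\begin{proof}
K\"onig's inequality $\theta^{\operatorname{cf}\theta}>\theta$ rules out $\operatorname{cf}\theta<\theta$. By regularity, the union of a decreasing sequence of fewer than $\theta$ conditions is a condition. Now take $\theta^+$ conditions. A set of size less than $\theta$ carries at most $\theta^{<\theta}=\theta$ functions into $\mathbf N$, so $\theta^+$ different domains occur. The $\Delta$-system lemma states that, when $\theta^{<\theta}=\theta$, every family of $\theta^+$ sets of size less than $\theta$ has a subfamily of size $\theta^+$ whose pairwise intersections all equal one set $r$. Choose one of our conditions for each domain in such a subfamily. There are at most $\theta$ functions $r\to\mathbf N$, so two of the chosen conditions agree on $r$ and are compatible. The last claim follows from (F2) and (F3).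
\end{proof}

The lemma applies to $\theta=\aleph_0$, where it says that antichains are countable, and to $\theta=\mu$ in Theorem~\ref{thm:no}.

Let $G$ be generic for $P=\operatorname{Fn}_\theta(I)$ and $g=\bigcup G$. For each $i\in I$ the conditions defined at $i$ are dense, so $g$ is a function $I\to\mathbf N$. A condition $p$ lies in $G$ if and only if $p\subseteq g$: the conditions that extend $p$ or are incompatible with $p$ are dense, so $G$ contains one, and if $p\subseteq g$ it cannot be incompatible with $p$. For $A\subseteq I$ in $V$ we write $V[g{\restriction}A]$ for the extension of $V$ by $G\cap\operatorname{Fn}_\theta(A)$. The product lemma takes the following form.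
\begin{enumerate}
\item[(F4)] If $A,B\subseteq I$ are disjoint sets in $V$, then $G\cap\operatorname{Fn}_\theta(A)$ is generic over $V[g{\restriction}B]$ for the order $\operatorname{Fn}_\theta(A)$ of $V$, and the extension it generates is $V[g{\restriction}(A\cup B)]$.
\end{enumerate}

Both proofs need to say which part of $g$ a move depends on. The following concrete form of nice names does this.

\begin{definition}\label{def:code}
Let $L\in V$ be a set. A \emph{code on $L$} is a family $c=(c_l)_{l\in L}$ in $V$ in which each $c_l$ is a function from a maximal antichain $A_l$ of $P$ into $\mathbf N$. The \emph{support} of $c_l$ is $\operatorname{supp}c_l=\bigcup\{\operatorname{dom}a:a\in A_l\}$. The \emph{value} of $c$ is the function $c^G:L\to\mathbf N$ given by $c^G(l)=c_l(a)$ for the unique $a\in A_l\cap G$.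
\end{definition}

\begin{lemma}\label{lem:codes}
Let $\theta^{<\theta}=\theta$ in $V$, let $P=\operatorname{Fn}_\theta(I)$, and let $L\in V$.
\begin{enumerate}
\item[(a)] If $p_0$ forces that $\dot T$ is a function $L\to\mathbf N$, then there is a code $c$ on $L$ with $\dot T^G=c^G$ for every generic $G$ containing $p_0$. Hence every function $L\to\mathbf N$ in $V[G]$ is the value of a code.
\item[(b)] For every code $c$ on $L$, each support $\operatorname{supp}c_l$ has size at most $\theta$ in $V$. If $A\in V$ is a subset of $I$ that contains all the supports, then $c^G\in V[g{\restriction}A]$.
\end{enumerate}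
\end{lemma}

\begin{proof}
(a) Work in $V$. For $l\in L$ let $D_l$ consist of the conditions that are incompatible with $p_0$ and of the conditions $p\le p_0$ that force $\dot T(l)=k$ for some $k$. This set is dense, so an antichain $A_l$ that is maximal among the antichains contained in $D_l$ is a maximal antichain of $P$. For $a\in A_l$ let $c_l(a)$ be the forced value if $a\le p_0$, and $1$ otherwise. If $p_0\in G$, then the condition $a\in A_l\cap G$ is compatible with $p_0$, so $a\le p_0$ and $c_l(a)=\dot T^G(l)$. The second sentence follows from (F1).

(b) By Lemma~\ref{lem:cc}, $\operatorname{supp}c_l$ is a union of at most $\theta$ sets of size less than $\theta$. The element of $A_l\cap G$ is the unique $a\in A_l$ with $a\subseteq g{\restriction}A$, so $c^G$ is computed from $c$ and $g{\restriction}A$.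
\end{proof}

Codes will be used through the following step. Given a condition $p$ and $l\in L$, some $a\in A_l$ is compatible with $p$, by maximality. Then $p\cup a$ is a condition, it fixes the value $c^G(l)=c_l(a)$, and it commits us to nothing new outside $\operatorname{supp}c_l$.

\section{A game that is undetermined on any number of boards}\label{sec:yes}

Let $\kappa$ be an uncountable cardinal of $V$, let $G$ be generic over $V$ for $P=\operatorname{Fn}_{\aleph_0}(\kappa)$, and let $g=\bigcup G:\kappa\to\mathbf N$. By Lemma~\ref{lem:codes}, every $\mathbf N$-valued function in $V[g]$ on a countable set of $V$ lies in $V[g{\restriction}a]$ for some $a\subseteq\kappa$ that belongs to $V$ and is countable there. This applies to one-board strategies of either player.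

Call a real $f$ \emph{Cohen over} a model $W$ if every dense subset of $(\mathbf N^{<\omega},\supseteq)$ in $W$ contains an initial segment of $f$. Such an $f$ is not in $W$, since otherwise the finite sequences that are not initial segments of $f$ would form a dense set in $W$. It takes the value $2$ infinitely often, since for each $k$ the sequences $s$ with $s(n)=2$ for some $n>k$ are dense.

\begin{lemma}\label{lem:fresh}
Let $B\subseteq\kappa$ and an injection $e:\mathbf N\to\kappa\setminus B$ be in $V$. Then $g\circ e$ is Cohen over $V[g{\restriction}B]$.
\end{lemma}

\begin{proof}
Let $M$ be the range of $e$ and let $D\in V[g{\restriction}B]$ be dense in $\mathbf N^{<\omega}$. Then $\{s\circ e^{-1}:s\in D\}$ is dense in $\operatorname{Fn}_{\aleph_0}(M)$. By (F4), $s\circ e^{-1}\subseteq g$ for some $s\in D$, and this $s$ is an initial segment of $g\circ e$.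
\end{proof}

In $V[g]$ define
\begin{align*}
Y&=\{g\circ\nu:\ \nu\in V,\ \nu:\mathbf N\to\kappa\text{ injective}\},\\
X&=\{f\oplus y:\ y\notin Y,\text{ or }f(n)=y(n)\text{ for all but finitely many }n\}.
\end{align*}
The injections $\nu\in V$ form a set in $V$, so $Y$ and $X$ are sets in $V[g]$. To win a board, TWO must read the moves off $g$ along a list of coordinates from the ground model, and must differ from ONE infinitely often. We shall need one property of $Y$:
\begin{equation}\label{eq:Y}
\text{if $y\in Y$ and $E\in V$ is an infinite subset of $\mathbf N$, then $y(n)=2$ for infinitely many $n\in E$.}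
\end{equation}
Indeed, if $y=g\circ\nu$ and $d:\mathbf N\to E$ is the increasing enumeration, then $y\circ d=g\circ(\nu\circ d)$ is Cohen over $V$ by Lemma~\ref{lem:fresh} with $B=\emptyset$.

The two demands on TWO pull against each other, as the simplest strategies show. If $\tau$ ignores ONE and always plays a fixed $y\in Y$, then ONE plays $f=y$ and wins by the second clause. If $\tau$ copies ONE, say $\tau(f{\restriction}n)=f(n-1)$ for $n\ge2$, then ONE plays $f=(1,1,\dots)$, and $\tau*f\notin Y$ by \eqref{eq:Y}. The proof of the next proposition shows that a winning strategy would have to be, above some finite position, a mixture of these two types. To detect this we test the strategy against a real that it knows nothing about.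

\begin{proposition}\label{prop:two}
In $V[g]$, TWO has no winning strategy in $\operatorname{GS}(X,1)$.
\end{proposition}

\begin{proof}
Suppose that $\tau$ is winning, so that for every real $h$ of $V[g]$ we have $\tau*h\in Y$ and $(\tau*h)(n)\ne h(n)$ for infinitely many $n$. Fix a countable $a\in V$ with $\tau\in V[g{\restriction}a]$. Since $\kappa$ is uncountable, there is an injection $e:\mathbf N\to\kappa\setminus a$ in $V$. Let $M$ be its range and $f=g\circ e$. By Lemma~\ref{lem:fresh}, $f$ is Cohen over $V[g{\restriction}a]$. Let $y=\tau*f$ and write $y=g\circ\nu$ with $\nu\in V$ injective. We sort the innings by the position of $\nu(n)$: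
\[
N_a=\{n:\nu(n)\in a\},\qquad N_M=\{n:\nu(n)\in M\},\qquad N_*=\{n:\nu(n)\notin a\cup M\}.
\]
These three sets belong to $V$ and partition $\mathbf N$. For $n\in N_M$ put $m(n)=e^{-1}(\nu(n))$. The function $m$ is in $V$ and is injective, and $y(n)=g(e(m(n)))=f(m(n))$ for $n\in N_M$.

\emph{Step 1: $N_*$ is finite.} The strategy cannot produce infinitely many values of $g$ that neither it nor ONE has supplied. Suppose $N_*$ is infinite, with increasing enumeration $d\in V$. Then $\nu\circ d$ is an injection into $\kappa\setminus(a\cup M)$, so $y\circ d=g\circ(\nu\circ d)$ is Cohen over $V[g{\restriction}(a\cup M)]$ by Lemma~\ref{lem:fresh}. But $\tau$ and $f$ lie in that model, hence so do $y=\tau*f$ and $y\circ d$. This is a contradiction.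

\emph{Step 2: from one play to all plays above a position.} So far we know how $\tau$ answers the single real $f$. We claim that $f$ has an initial segment $s$ such that for \emph{every} real $h$ of $V[g]$ extending $s$,
\begin{equation}\label{eq:cone}
\tau(h{\restriction}n)=g(\nu(n))\ \ (n\in N_a),\qquad\quad\tau(h{\restriction}n)=h(m(n))\ \ (n\in N_M).
\end{equation}
Let $R$ be the set of $t\in\mathbf N^{<\omega}$ for which there is $n\le|t|$ such that either $n\in N_a$ and $\tau(t{\restriction}n)\ne g(\nu(n))$, or $n\in N_M$, $m(n)\le|t|$ and $\tau(t{\restriction}n)\ne t(m(n))$. The definition uses $g$ only at points of $a$, so $R\in V[g{\restriction}a]$. The set $R\cup\{s:\text{no extension of $s$ is in $R$}\}$ is dense, because a finite sequence either has an extension in $R$ or belongs to the second set. Hence it contains an initial segment $s$ of $f$. Since \eqref{eq:cone} holds for $h=f$, no initial segment of $f$ is in $R$, and so no extension of $s$ is in $R$. If $h$ extends $s$ and \eqref{eq:cone} failed at $n$, then $h{\restriction}j$ would be an extension of $s$ in $R$ for any $j$ that is at least $|s|$ and $n$, and at least $m(n)$ when $n\in N_M$.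

Above $s$, then, $\tau$ ignores ONE in the innings of $N_a$ and copies ONE in the innings of $N_M$.

\emph{Step 3: $N_M$ is finite.} Let $h$ be $s$ followed by $1,1,1,\dots$. As $m$ is injective, $m(n)>|s|$ for all but at most $|s|$ elements $n\in N_M$, and for these $(\tau*h)(n)=h(m(n))=1$ by \eqref{eq:cone}. Since $\tau*h\in Y$ and $N_M\in V$, property \eqref{eq:Y} shows that $N_M$ is finite.

\emph{Step 4: ONE predicts $\tau$.} By Steps 1 and 3 there is $n_1\ge|s|$ such that every $n>n_1$ is in $N_a$. Let $h$ extend $s$, with $h(n)=1$ for $|s|<n\le n_1$ and $h(n)=g(\nu(n))$ for $n>n_1$. By \eqref{eq:cone}, $(\tau*h)(n)=g(\nu(n))=h(n)$ for all $n>n_1$. So $h\oplus(\tau*h)\in X$, and $\tau$ is not winning.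
\end{proof}

We turn to ONE. On one board the argument is short. A strategy $\sigma$ of ONE lies in $V[g{\restriction}a]$ for some countable $a\in V$. Let TWO play $y=g\circ\nu\in Y$ with $\nu:\mathbf N\to\kappa\setminus a$ an injection in $V$. For each $k$, the sequences $t$ with $t(n)\ne\sigma(t{\restriction}(n-1))$ for some $n$ with $k<n\le|t|$ form a dense set in $V[g{\restriction}a]$, and $y$ is Cohen over that model. So $y(n)$ differs from ONE's $n$-th move infinitely often, and TWO wins.

On infinitely many boards a strategy is a function on finite sequences of functions $\lambda\to\mathbf N$, and there is no reason for it to lie in $V[g{\restriction}a]$ with $a$ countable. What survives is that each single number $O_n(\alpha)$ depends on countably many coordinates of $g$. TWO has to win only one play against a given strategy, so that play may be planned in $V$, from a name for the strategy. Planning in $V$ is also what puts TWO's lists of coordinates into $V$, as the definition of $Y$ requires.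

\begin{proposition}\label{prop:one}
In $V[g]$, for every cardinal $\lambda\ge1$, ONE has no winning strategy in $\operatorname{GS}(X,\lambda)$.
\end{proposition}

\begin{proof}
Let $\sigma=\dot\sigma^G$ be a strategy for ONE on $\lambda$ boards, and let $p_0\in G$ force that $\dot\sigma$ is such a strategy. In $V$, where $\lambda$ is an ordinal, we define by recursion on $n\ge1$ codes $c^n=(c^n_\alpha)_{\alpha<\lambda}$ on $\lambda$, with antichains $A^n_\alpha$, and functions $\nu^n:\lambda\to\kappa$. Suppose $\nu^1,\dots,\nu^{n-1}$ are defined, and let $\dot T_j$ be a name for $g\circ\nu^j$. By (F1) there is a name $\dot O_n$ that $p_0$ forces to be the function $\dot\sigma(\dot T_1,\dots,\dot T_{n-1}):\lambda\to\mathbf N$. Let $c^n$ be a code for $\dot O_n$ as in Lemma~\ref{lem:codes}(a). Each $\operatorname{supp}c^n_\alpha$ is countable and $\kappa$ is uncountable, so for each $\alpha<\lambda$ we can choose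
\[
\nu^n(\alpha)\in\kappa\setminus\bigl(\operatorname{supp}c^n_\alpha\cup\{\nu^1(\alpha),\dots,\nu^{n-1}(\alpha)\}\bigr).
\]
The recursion is carried out in $V$, so the sequences $(c^n)_n$ and $(\nu^n)_n$ belong to $V$.

In $V[g]$ let TWO play $T_n=g\circ\nu^n$ against $\sigma$. Since $p_0\in G$, ONE's moves are $O_n=\sigma(T_1,\dots,T_{n-1})=(c^n)^G$. Fix a board $\alpha$ and let $f_\alpha(n)=O_n(\alpha)$ and $y_\alpha(n)=T_n(\alpha)=g(\nu^n(\alpha))$. The map $n\mapsto\nu^n(\alpha)$ is an injection in $V$, so $y_\alpha\in Y$.

It remains to show that $f_\alpha(n)\ne y_\alpha(n)$ for infinitely many $n$. For $k\in\mathbf N$ let $D_k\in V$ be the set of conditions $q$ for which there are $n>k$ and $r\in A^n_\alpha$ with $r\subseteq q$, $\nu^n(\alpha)\in\operatorname{dom}q$ and $q(\nu^n(\alpha))\ne c^n_\alpha(r)$. If $q\in D_k\cap G$ with witnesses $n,r$, then $f_\alpha(n)=c^n_\alpha(r)\ne g(\nu^n(\alpha))=y_\alpha(n)$. So it suffices to see that $D_k$ is dense. Let $p$ be a condition. Since $\operatorname{dom}p$ is finite and $n\mapsto\nu^n(\alpha)$ is injective, there is $n>k$ with $\nu^n(\alpha)\notin\operatorname{dom}p$. Choose $r\in A^n_\alpha$ compatible with $p$. As $\operatorname{dom}r\subseteq\operatorname{supp}c^n_\alpha$,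 the point $\nu^n(\alpha)$ is not in the domain of $p\cup r$, and
\[
q=p\cup r\cup\{(\nu^n(\alpha),\,c^n_\alpha(r)+1)\}
\]
is an extension of $p$ in $D_k$.

Thus $f_\alpha\oplus y_\alpha\notin X$ for every $\alpha<\lambda$, and TWO wins this play.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:yes}]
TWO has no winning strategy in $\operatorname{GS}(X,\lambda)$ by Proposition~\ref{prop:two} and Lemma~\ref{lem:boards}(i), and ONE has none by Proposition~\ref{prop:one}.
\end{proof}

\begin{remark}
The coordinate $\nu^n(\alpha)$ has to avoid only the support of the number $O_n(\alpha)$, and different boards may use the same coordinate. This is why $\aleph_1$ coordinates suffice however large $\lambda$ is. The requirement $\nu\in V$ in the definition of $Y$ cannot be dropped. By density $g$ takes each value infinitely often, so every real of $V[g]$ has the form $g\circ\nu$ with $\nu\in V[g]$ injective, and with this larger $Y$ the strategy $\tau(f{\restriction}n)=f(n)+1$ would win for TWO.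
\end{remark}

\section{A model in which continuum many boards suffice}\label{sec:no}

The main step toward Theorem~\ref{thm:no} treats payoff sets from the ground model.

\begin{proposition}\label{prop:generic}
Let $W$ be a model of ZFC in which $\mu=2^{\aleph_0}$ and $\mu^{<\mu}=\mu$, and let $G$ be $\operatorname{Add}(\mu,\mu^+)$-generic over $W$. In $W[G]$ there is a strategy $\Sigma$ for ONE on $\mu$ boards that is winning in $\operatorname{GS}(X,\mu)$ for every set of reals $X\in W$ such that, in $W$, TWO has no winning strategy in $\operatorname{GS}(X,1)$.
\end{proposition}

Let $P=\operatorname{Fn}_\mu(\mu^+\times\mu)$ in $W$ and $g=\bigcup G:\mu^+\times\mu\to\mathbf N$. By Lemma~\ref{lem:cc} and (F3), $\mu$ is regular and uncountable, cardinals are preserved, and $W[G]$ has no new sequences of length less than $\mu$ of elements of $W$. Picture $g$ as an array with $\mu^+$ \emph{columns} $g(\zeta,\cdot):\mu\to\mathbf N$ and $\mu$ \emph{rows}. Each column is a possible move for ONE, and row $\alpha$ corresponds to board $\alpha$.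

\subsection*{The strategy}

ONE will always play a column, and the question is which. The number $T_n(\alpha)$ does not tell ONE which part of $g$ was used to produce it, and ONE needs a rule that works against all plays, so the advance planning of Proposition~\ref{prop:one} is not available. But the whole move $T_n:\mu\to\mathbf N$ is visible to ONE, and from it ONE can compute a bound on the columns needed to produce it.

Say that $\zeta<\mu^+$ \emph{bounds} a code $c=(c_\alpha)_{\alpha<\mu}$ on $\mu$ if $\operatorname{supp}c_\alpha\subseteq\zeta\times\mu$ for all $\alpha<\mu$. By Lemma~\ref{lem:codes}(b) the union of the supports has size at most $\mu$, so it meets at most $\mu$ columns, and since $\mu^+$ is regular some $\zeta<\mu^+$ bounds $c$. The codes on $\mu$ form a set in $W$, which is an element of $W[G]$. So in $W[G]$ we may define, for $T:\mu\to\mathbf N$,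
\[
\rho(T)=\text{the least $\zeta<\mu^+$ that bounds some code $c$ with $c^G=T$};
\]
this exists by Lemma~\ref{lem:codes}(a). Given moves $T_1,T_2,\dots$ of TWO, put
\[
\zeta_0=0,\qquad\zeta_n=\max\{\zeta_{n-1}+1,\ \rho(T_n)\}<\mu^+ .
\]
The ordinal $\zeta_{n-1}$ depends only on $T_1,\dots,T_{n-1}$. The strategy $\Sigma$ plays in inning $n$ the column
\[
O_n(\alpha)=g(\zeta_{n-1},\alpha)\qquad(\alpha<\mu).
\]
So each move of ONE is a column that ONE has not played before and that lies beyond the columns determining TWO's moves so far.

\begin{example}\label{ex:match}
Let $X=\{f\oplus y:f(2)=y(1)\}$, so ONE's second move must repeat TWO's first move. If ONE's second move were a column fixed in advance, say column $1$, then TWO would win every board with $T_1(\alpha)=g(1,\alpha)+1$. The strategy $\Sigma$ wins. Let $c$ be a code for $T_1$ bounded by $\zeta_1$, with antichains $A_\alpha$. Given a condition $q$, choose $\alpha<\mu$ with $(\zeta_1,\alpha)\notin\operatorname{dom}q$, which is possible as $|q|<\mu$, and choose $a\in A_\alpha$ compatible with $q$. Since $\operatorname{dom}a\subseteq\zeta_1\times\mu$, the cell $(\zeta_1,\alpha)$ is still free, and $q\cup a\cup\{((\zeta_1,\alpha),c_\alpha(a))\}$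 is a condition. Hence the conditions $q'$ such that, for some $\alpha$ and some $a\in A_\alpha$, $a\subseteq q'$ and $q'(\zeta_1,\alpha)=c_\alpha(a)$ are dense. One of them is in $G$, and for its $\alpha$ we have $O_2(\alpha)=T_1(\alpha)$.
\end{example}

In the example we knew which number to write into the free cell. In general we know only that TWO has no winning strategy on one board. So we try every number, in every inning. This produces a tree of conditions, and the values that the tree assigns to TWO's moves depend only on the numbers written so far. They therefore form a one-board strategy for TWO, and ONE is in the situation of Example~\ref{ex:allreals}: some branch defeats that strategy.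

\subsection*{The tree of conditions}

\begin{lemma}\label{lem:tree}
Work in $W$. Let $X$ be a set of reals such that TWO has no winning strategy in $\operatorname{GS}(X,1)$. Let $\zeta_0<\zeta_1<\cdots<\mu^+$, and for $n\ge1$ let $c^n$ be a code on $\mu$, with antichains $A^n_\alpha$, that is bounded by $\zeta_n$. Let $D$ be the set of $q'\in P$ for which there are $\alpha<\mu$ and $f\oplus y\in X$ such that for all $n\ge1$,
\begin{equation}\label{eq:D}
q'(\zeta_{n-1},\alpha)=f(n),\quad\text{and some $a\in A^n_\alpha$ satisfies $a\subseteq q'$ and $c^n_\alpha(a)=y(n)$.}
\end{equation}
Then $D$ is dense in $P$.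
\end{lemma}

\begin{proof}
Let $q\in P$. As $|q|<\mu$, there is a row $\alpha<\mu$ that $\operatorname{dom}q$ does not meet. By recursion on $u\in\mathbf N^{<\omega}$ we define conditions $q_u$, and numbers $\tau(u)$ for $u\ne\emptyset$, so that
\begin{equation}\label{eq:free}
(\zeta_j,\alpha)\notin\operatorname{dom}q_u\quad\text{for all }j\ge|u|.
\end{equation}
This says that the cells holding ONE's future moves on board $\alpha$ are free. Put $q_\emptyset=q$; it satisfies \eqref{eq:free} by the choice of $\alpha$. Suppose $q_u$ is defined, $|u|=n$ and $k\in\mathbf N$. By \eqref{eq:free}, $r=q_u\cup\{((\zeta_n,\alpha),k)\}$ is a condition. Choose $a\in A^{n+1}_\alpha$ compatible with $r$, and put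
\[
q_{u^\frown k}=r\cup a,\qquad\tau(u^\frown k)=c^{n+1}_\alpha(a).
\]
Let $j\ge n+1$. Then $(\zeta_j,\alpha)\notin\operatorname{dom}r$ by \eqref{eq:free} for $u$ and $\zeta_j\ne\zeta_n$, and $(\zeta_j,\alpha)\notin\operatorname{dom}a$ because $\operatorname{dom}a\subseteq\zeta_{n+1}\times\mu$ and $\zeta_j\ge\zeta_{n+1}$. So \eqref{eq:free} holds for $u^\frown k$.

The function $\tau$ is a strategy for TWO on one board. It is not winning, so there is a real $f$ with $f\oplus y\in X$ for $y=\tau*f$. The conditions $q=q_\emptyset\subseteq q_{f\restriction1}\subseteq q_{f\restriction2}\subseteq\cdots$ form a chain, and $q'=\bigcup_nq_{f\restriction n}$ has size less than $\mu$ because $\mu$ is regular and uncountable. So $q'$ is a condition extending $q$. For $n\ge1$, the condition $q_{f\restriction n}$ takes the value $f(n)$ at $(\zeta_{n-1},\alpha)$ and contains an $a\in A^n_\alpha$ with $c^n_\alpha(a)=\tau(f{\restriction}n)=y(n)$. Hence \eqref{eq:D} holds and $q'\in D$.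
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:generic}]
Let $X\in W$ be as in the statement, and let TWO play $T_1,T_2,\dots$ against $\Sigma$ in $W[G]$. Let $\zeta_0<\zeta_1<\cdots$ be the columns played by $\Sigma$. For each $n\ge1$ choose a code $c^n$ for $T_n$ bounded by $\rho(T_n)$, and hence by $\zeta_n$. The play itself need not be in $W$. But $(\zeta_n)_n$ and $(c^n)_n$ are countable sequences of elements of $W$, so they belong to $W$ by (F3). Therefore the set $D$ of Lemma~\ref{lem:tree} is a dense set in $W$, and there is $q'\in D\cap G$, with witnesses $\alpha$ and $f\oplus y\in X$. By \eqref{eq:D}, $O_n(\alpha)=g(\zeta_{n-1},\alpha)=f(n)$ and $T_n(\alpha)=(c^n)^G(\alpha)=y(n)$ for all $n\ge1$. So ONE wins board $\alpha$.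
\end{proof}

\subsection*{Absorbing the payoff set}

The dense set $D$ is defined from $X$, so the argument needs $X$ in the ground model. A set of reals in the extension depends on only $\mu$ columns, and the remaining columns form a generic array of the same shape.

\begin{proof}[Proof of Theorem~\ref{thm:no}]
Let $g=\bigcup G$. By Lemma~\ref{lem:cc} and (F3), $V_0[G]$ has the same cardinals as $V_0$ and no new sequences of length less than $\mu$ of elements of $V_0$. In particular it has the same reals and satisfies $2^{\aleph_0}=\mu$.

Let $X\in V_0[G]$ be a set of reals. If TWO has a winning strategy in $\operatorname{GS}(X,1)$ in $V_0[G]$, the first alternative holds by Lemma~\ref{lem:boards}(i). Assume that TWO has none. By Lemma~\ref{lem:boards}(ii) it suffices to show that ONE wins $\operatorname{GS}(X,\mu)$.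

List the reals in $V_0$ as $(x_\alpha)_{\alpha<\mu}$, and define $\chi:\mu\to\mathbf N$ by $\chi(\alpha)=1$ if $x_\alpha\in X$ and $\chi(\alpha)=2$ otherwise. Take a code in $V_0$ for $\chi$ and a bound $\zeta^*<\mu^+$ for it. By Lemma~\ref{lem:codes}(b), $\chi$ and hence $X$ belong to $V_1=V_0[g{\restriction}(\zeta^*\times\mu)]$.

Since $V_0\subseteq V_1\subseteq V_0[G]$, the model $V_1$ has the same cardinals as $V_0$ and no new sequences of length less than $\mu$ of elements of $V_0$. Three things follow. First, $V_1$ has the same reals and the same functions from ordinals below $\mu$ into $\mu$, so $2^{\aleph_0}=\mu=\mu^{<\mu}$ in $V_1$. Second, TWO has no winning strategy in $\operatorname{GS}(X,1)$ in $V_1$, by Lemma~\ref{lem:absolute}. Third, for $J=[\zeta^*,\mu^+)\times\mu$ the order $\operatorname{Fn}_\mu(J)$ is the same in $V_0$ and $V_1$, because a condition in the sense of $V_1$ is the range of a sequence of length less than $\mu$ of elements of $V_0$. By (F4), $G\cap\operatorname{Fn}_\mu(J)$ is generic over $V_1$ and generates $V_0[G]$. The bijection $\zeta\mapsto\zeta^*+\zeta$ from $\mu^+$ onto $[\zeta^*,\mu^+)$ induces an isomorphism of $\operatorname{Add}(\mu,\mu^+)^{V_1}$ with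 $\operatorname{Fn}_\mu(J)$. Thus $V_0[G]=V_1[G']$ for an $\operatorname{Add}(\mu,\mu^+)^{V_1}$-generic filter $G'$ over $V_1$, and Proposition~\ref{prop:generic} with $W=V_1$ gives ONE a winning strategy in $\operatorname{GS}(X,\mu)$.
\end{proof}

\begin{remark}
Closure under countable unions is used to bring the codes of an entire play into $W$ and to make the union $q'$ along a branch a condition; for Cohen forcing $q'$ would be infinite and so not a condition. The chain condition, and with it the hypothesis $\mu^{<\mu}=\mu$, is what bounds every code below $\mu^+$. Suppose instead that $\mu=2^{\aleph_0}$ is regular in $W$ and $2^\eta>\mu$ for some infinite $\eta<\mu$. Cut column $0$ into the $\mu$ blocks $i\mapsto g(0,\eta\cdot\beta+i)$, $i<\eta$. A condition leaves some block empty, so by density every function $\eta\to\mathbf N$ in $W$ occurs as a block. Hence the extension $W'$ of $W$ by column $0$ contains a bijection $b:\mu\to(\mu^+)^W\times\mu$. The single move $T=g\circ b$ then determines all of $g$ over $W'$, and no column is left that TWO has not used.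
\end{remark}

\section{Independence and the threshold}\label{sec:cor}

To combine the two theorems we need the cardinal arithmetic of Cohen extensions.

\begin{lemma}\label{lem:count}
Let $V[g]$ be obtained by adding $\kappa$ Cohen reals, $\kappa$ infinite, and let $\eta$ be an infinite cardinal. If $\kappa^\eta=\kappa$ in $V$, then $2^\eta=\kappa$ in $V[g]$.
\end{lemma}

\begin{proof}
Cardinals are preserved by Lemma~\ref{lem:cc}. In $V$ there are $\kappa$ conditions and antichains are countable, so there are at most $\kappa^{\aleph_0}$ functions from antichains into $\mathbf N$, and at most $(\kappa^{\aleph_0})^\eta=\kappa$ codes on $\eta$. By Lemma~\ref{lem:codes}(a), $2^\eta\le\kappa$ in $V[g]$. Conversely, fix a bijection $e:\kappa\times\mathbf N\to\kappa$ in $V$. For $\xi\ne\xi'$, any condition can be extended to give $e(\xi,n)$ and $e(\xi',n)$ different values for some $n$, so the $\kappa$ reals $n\mapsto g(e(\xi,n))$ are pairwise distinct and $2^\eta\ge2^{\aleph_0}\ge\kappa$.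
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:independence}]
If ZFC is consistent, then so is ZFC${}+{}$CH. Let $V$ be a model of ZFC${}+{}$CH. In $V$ we have $\aleph_1^{\aleph_0}=(2^{\aleph_0})^{\aleph_0}=\aleph_1$. Adding $\aleph_1$ Cohen reals gives a model of CH, by Lemma~\ref{lem:count}, in which the statement is true, by Theorem~\ref{thm:yes}. The same computation gives $\aleph_1^{<\aleph_1}=\aleph_1$, so Theorem~\ref{thm:no} applies to $V$ with $\mu=\aleph_1$. It gives a model with the same cardinals and $2^{\aleph_0}=\aleph_1$ in which the statement is false. So the statement and its negation are each consistent with ZFC${}+{}$CH, and hence with ZFC.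
\end{proof}

Neither the size of the continuum nor the collection of reals settles the question.

\begin{corollary}\label{cor:continuum}
Let $V$ be a model of ZFC${}+{}$GCH and let $\mu$ be a regular uncountable cardinal of $V$. Let $V[g]$ be obtained by adding $\mu$ Cohen reals, and let $V[g][G]$ be a further extension by $\operatorname{Add}(\mu,\mu^+)^{V[g]}$. The models $V[g]$ and $V[g][G]$ have the same reals and satisfy $2^{\aleph_0}=\mu$.
\begin{enumerate}
\item[(i)] In $V[g]$ there is a set $X$ such that $\operatorname{GS}(X,\lambda)$ is undetermined for every cardinal $\lambda\ge1$.
\item[(ii)] In $V[g][G]$ the game $\operatorname{GS}(Z,\lambda)$ is determined for every $Z\subseteq{}^{\mathbf N}\mathbf N$ and every $\lambda\ge2^{\aleph_0}$. For the set $X$ of (i), ONE has a winning strategy in $\operatorname{GS}(X,2^{\aleph_0})$ in $V[g][G]$.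
\end{enumerate}
\end{corollary}

\begin{proof}
Let $\eta<\mu$ be an infinite cardinal. In $V$, every function $\eta\to\mu$ has range bounded by some $\beta<\mu$, by regularity, and $|\beta|^\eta\le2^{\max(|\beta|,\eta)}=\max(|\beta|,\eta)^+\le\mu$ by GCH. So $\mu^\eta=\mu$ in $V$. By Lemma~\ref{lem:count}, $2^\eta=\mu$ in $V[g]$ for every infinite $\eta<\mu$. Hence in $V[g]$ we have $2^{\aleph_0}=\mu$ and $\mu^\eta=(2^{\aleph_0})^\eta=2^\eta=\mu$, that is, $\mu^{<\mu}=\mu$. Theorem~\ref{thm:yes} gives (i). Theorem~\ref{thm:no} applies over $V_0=V[g]$; it gives the statements about the reals and the continuum, and the first sentence of (ii). By Lemma~\ref{lem:absolute}, TWO still has no winning strategy in $\operatorname{GS}(X,1)$ in $V[g][G]$, so the second alternative of Theorem~\ref{thm:no} holds for $X$.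
\end{proof}

\begin{corollary}\label{cor:threshold}
In the model $V_0[G]$ of Theorem~\ref{thm:no}, $2^{\aleph_0}$ is the least nonzero cardinal $\lambda$ such that $\operatorname{GS}(X,\lambda)$ is determined for all $X\subseteq{}^{\mathbf N}\mathbf N$. In the model $V[g]$ of Theorem~\ref{thm:yes} there is no such cardinal.
\end{corollary}

\begin{proof}
In $V_0[G]$, Theorem~\ref{thm:galvin} gives an undetermined game for each nonzero $\lambda<2^{\aleph_0}$, and Theorem~\ref{thm:no} shows that all games with $\lambda\ge2^{\aleph_0}$ are determined. In $V[g]$, the set $X$ of Theorem~\ref{thm:yes} gives an undetermined game for every $\lambda\ge1$.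
\end{proof}

\begin{thebibliography}{1}

\bibitem{survey}
\emph{Games That Involve Set Theory Or Topology},
\texttt{http://www.math.ac.vn/\allowbreak publications/\allowbreak vjm/\allowbreak VJM\_23/\allowbreak No.\%202/\allowbreak M.\%20Scheepers.PDF}

\end{thebibliography}
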